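# Non-negative generators for which the unitary Trotter–Lie formula fails

Throughout, $\mathcal H$ is a complex Hilbert space, inner products are linear in the second argument, $|v\rangle\langle v|$ denotes the operator $\psi\mapsto\langle v,\psi\rangle v$, and $1_I(B)$ is the spectral projection of a self-adjoint $B$ for the Borel set $I$.

## The product formula when one operator is bounded

Let $A$ and $B$ be non-negative self-adjoint operators, and suppose first that $B$ is bounded. Then $A+B$ on $\operatorname{dom}(A)$ is self-adjoint (a bounded self-adjoint perturbation changes neither the domain nor self-adjointness), and we ask whether alternating short evolutions under $A$ and $B$ reproduces the evolution under $A+B$: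
$$\lim_{n\to\infty}\left(e^{-\frac{it}{n}A}e^{-\frac{it}{n}B}\right)^n=e^{-it(A+B)}\quad\text{strongly}.\tag{1}$$
It does. We prove a slightly more uniform statement, because the counterexample below will use it as a tool.

**Lemma 1.** Let $L$ be self-adjoint, $G$ bounded self-adjoint, $H=G+L$ on $\operatorname{dom}(L)$, and let $F(s)=e^{-isG}e^{-isL}$ or $F(s)=e^{-isL}e^{-isG}$. For all $\psi\in\mathcal H$ and $\tau>0$,
$$\sup\{\|F(s)^m\psi-e^{-imsH}\psi\|:\ m\in\mathbb N_0,\ ms\le\tau\}\to0\qquad(s\downarrow0).$$

**Proof.** *Reduction to nice vectors.* All operators $F(s)^m$ and $e^{-imsH}$ are unitary, so replacing $\psi$ by $\psi'$ changes the supremum by at most $2\|\psi-\psi'\|$. Since $\operatorname{dom}(L)=\operatorname{dom}(H)$ is dense, we may assume $\psi\in\operatorname{dom}(H)$.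

*One step is accurate to order $o(s)$.* Put $\Delta_s=s^{-1}(F(s)-e^{-isH})$. For $\varphi\in\operatorname{dom}(L)$,
$$s^{-1}(e^{-isG}e^{-isL}-1)\varphi=e^{-isG}\,s^{-1}(e^{-isL}-1)\varphi+s^{-1}(e^{-isG}-1)\varphi\ \to\ -i(L+G)\varphi ,$$
because $s^{-1}(e^{-isL}-1)\varphi\to-iL\varphi$ in norm and $e^{-isG}\to1$ strongly with norm $1$. The other order is the same with the roles exchanged:
$$s^{-1}(e^{-isL}e^{-isG}-1)\varphi=e^{-isL}\,s^{-1}(e^{-isG}-1)\varphi+s^{-1}(e^{-isL}-1)\varphi\ \to\ -i(G+L)\varphi.$$
Also $s^{-1}(e^{-isH}-1)\varphi\to-iH\varphi$, and $H\varphi=(L+G)\varphi$. So $\Delta_s\varphi\to0$ for each $\varphi\in\operatorname{dom}(H)$.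

*The accuracy is uniform along an orbit.* From $\|(e^{-isX}-1)\varphi\|\le s\|X\varphi\|$ for $X=L,G,H$ we get
$$\|\Delta_s\varphi\|\le\|G\varphi\|+\|L\varphi\|+\|H\varphi\|\le C(\|\varphi\|+\|H\varphi\|),$$
where the last step uses $\|L\varphi\|\le\|H\varphi\|+\|G\|\|\varphi\|$. So the $\Delta_s$ are uniformly bounded maps from $\operatorname{dom}(H)$ with the graph norm to $\mathcal H$, and they tend to $0$ pointwise. Covering a compact set by finitely many small graph-norm balls shows that they tend to $0$ uniformly on compact subsets of $\operatorname{dom}(H)$. The set $\{e^{-i\sigma H}\psi:0\le\sigma\le\tau\}$ is such a compact set: $\sigma\mapsto e^{-i\sigma H}\psi$ and $\sigma\mapsto He^{-i\sigma H}\psi=e^{-i\sigma H}H\psi$ are norm-continuous, so it is a continuous image of $[0,\tau]$ in the graph norm.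

*Telescoping.* Write $V=e^{-isH}$. Then $F^m-V^m=\sum_{j<m}F^{m-1-j}(F-V)V^j$, so for $ms\le\tau$
$$\|F(s)^m\psi-e^{-imsH}\psi\|\le\sum_{j<m}\|(F(s)-e^{-isH})e^{-ijsH}\psi\|\le ms\sup_{0\le\sigma\le\tau}\|\Delta_se^{-i\sigma H}\psi\|\le\tau\sup_{0\le\sigma\le\tau}\|\Delta_se^{-i\sigma H}\psi\|,$$
which tends to $0$. $\blacksquare$

With $L=A$, $G=B$, $F(s)=e^{-isL}e^{-isG}$, $s=t/n$, $m=n$, $\tau=t$, Lemma 1 gives (1) for every $t>0$, and $t=0$ is trivial. With $L=B$, $G=A$ it gives (1) when $A$ is the bounded one. There is one more easy case: if $A=\operatorname{diag}(a_j)$ and $B=\operatorname{diag}(b_j)$ on $\ell^2$, the exponentials commute and the $n$-th product *equals* $e^{-it\operatorname{diag}(a_j+b_j)}$ for every $n$.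

What changes if both operators are unbounded and do not commute?

## Two unbounded operators: the form sum, and where telescoping stops

First one must say what $A+B$ is.

**Definition (form sum).** Let $A,B\ge0$ be self-adjoint with $\operatorname{dom}(A^{1/2})\cap\operatorname{dom}(B^{1/2})$ dense. The quadratic form $\psi\mapsto\|A^{1/2}\psi\|^2+\|B^{1/2}\psi\|^2$ on this intersection is densely defined, non-negative and closed. The form sum $A+B$ is the self-adjoint operator associated with it: $\psi$ is in its domain, with $(A+B)\psi=\eta$, exactly when $\psi$ is in the form domain and $\langle A^{1/2}\varphi,A^{1/2}\psi\rangle+\langle B^{1/2}\varphi,B^{1/2}\psi\rangle=\langle\varphi,\eta\rangle$ for all $\varphi$ in the form domain.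

For $A=\operatorname{diag}(a_j)$, $B=\operatorname{diag}(b_j)$ the form domain is $\{\psi:\sum(a_j+b_j)|\psi_j|^2<\infty\}$ and the form sum is $\operatorname{diag}(a_j+b_j)$. If $B$ is bounded, the form sum is the operator sum of the previous section: the form domain is $\operatorname{dom}(A^{1/2})$, and for $\psi\in\operatorname{dom}(A)$ the defining identity holds with $\eta=A\psi+B\psi$. So the form sum extends the operator sum, and of two self-adjoint operators one of which extends the other, both are equal. The case where $A$ is bounded is the same.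

The hypothesis concerns $\operatorname{dom}(A^{1/2})\cap\operatorname{dom}(B^{1/2})$ only. Here is an example that shows how weak it is. On $L^2(\mathbb R)$ let $A=-d^2/dx^2$, so that $\operatorname{dom}(A)=H^2(\mathbb R)$ and $\operatorname{dom}(A^{1/2})=H^1(\mathbb R)$. Let $(q_n)_{n\ge1}$ enumerate $\mathbb Q$, and let $B$ be multiplication by
$$V(x)=\sum_{n\ge1}2^{-n}|x-q_n|^{-1/2}1_{\{|x-q_n|<1\}} .$$
Each summand has integral $2^{-n}\cdot4$, so $V\in L^1$. Functions in $H^1(\mathbb R)$ are bounded, so $\int V|\psi|^2<\infty$ for $\psi\in H^1$, and the form domain is all of $H^1$. But $V^2\ge4^{-n}|x-q_n|^{-1}$ near $q_n$, so $V$ is not square integrable on any nonempty open interval. A $\psi\in H^2$ with $\psi(x_0)\ne0$ is continuous, hence bounded away from $0$ near $x_0$, and then $V\psi\notin L^2$. So $\operatorname{dom}(A)\cap\operatorname{dom}(B)=\{0\}$.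

Now run the proof of Lemma 1 with two unbounded operators. In
$$s^{-1}(e^{-isA}e^{-isB}-1)\varphi=e^{-isA}s^{-1}(e^{-isB}-1)\varphi+s^{-1}(e^{-isA}-1)\varphi$$
we need limits as $s\downarrow0$. For $\varphi\in\operatorname{dom}(B)$ the first term converges, and the second converges only if $\varphi\in\operatorname{dom}(A)$. So the argument wants $\varphi=e^{-i\sigma H}\psi\in\operatorname{dom}(A)\cap\operatorname{dom}(B)$, and that space may contain nothing but $0$. This is where the proof stops. (We make no claim about (1) for the pair in the example; it only shows that the argument has nothing to work with.)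

The problem, as posed in "Generalized Quantum Theory and Mathematical Foundations", is whether, for fixed $T>0$, (1) holds for all $t\in[0,T]$ and arbitrary non-negative self-adjoint $A,B$ with densely defined form sum. The answer is no, on every infinite-dimensional $\mathcal H$ and for every $T>0$.

**Theorem 1.** Let $B\ge0$ be *any* unbounded self-adjoint operator on $\mathcal H$ and let $T>0$. There are a self-adjoint $A\ge0$ with $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ dense (so the form sum is densely defined) and a unit vector $e_0\in\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ such that, with $\Phi_n(t):=(e^{-itA/n}e^{-itB/n})^ne_0$: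

1. For every $t\in T\cdot\mathbb Q_{>0}$, in particular for $t=T$, every vector $ze_0$ with $|z|=1$ is a limit point of $(\Phi_n(t))_{n\ge1}$. So the product does not converge strongly to any operator.
2. The same holds for all $t$ in a dense $G_\delta$ subset of $(0,\infty)$ containing $T\mathbb Q_{>0}$.

An unbounded $B\ge0$ exists on every infinite-dimensional $\mathcal H$: take an orthonormal sequence $(g_j)$ and $B=\sum_jj\,|g_j\rangle\langle g_j|$ on its natural domain. So Theorem 1 does answer the question in the negative.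

**Theorem 2.** For a self-adjoint $B\ge0$ and $T>0$ the following are equivalent:

* (i) $B$ is bounded;
* (ii) for every self-adjoint $A\ge0$ with $\operatorname{dom}(A^{1/2})\cap\operatorname{dom}(B^{1/2})$ dense, $(e^{-itA/n}e^{-itB/n})^n\to e^{-it(A+B)}$ strongly for all $t\in[0,T]$;
* (iii) as (ii), but only for $t=T$.

**Proof of Theorem 2, given Theorem 1.** (i)$\Rightarrow$(ii): for bounded $B$ the form sum is the operator sum, as checked above, and Lemma 1 gives the convergence for every $t\ge0$. (ii)$\Rightarrow$(iii) is trivial. (iii)$\Rightarrow$(i): if $B$ is unbounded, Theorem 1 supplies an $A$ for which the products at $t=T$ do not converge. It is admissible in (iii) because $\operatorname{dom}(A)\subset\operatorname{dom}(A^{1/2})$. $\blacksquare$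

It remains to prove Theorem 1.

## Aliasing: the product sees eigenvalues of $A$ only modulo $2\pi/s$

With $s=T/n$, the operator $e^{-isA}$ depends on an eigenvalue $\lambda$ of $A$ only through $\lambda$ modulo $2\pi/s=2\pi n/T$. So the positive eigenvalue
$$\lambda=\tfrac{2\pi}T(m+np),\qquad m,p\in\mathbb Z,$$
acts at step size $T/n$ exactly like $\tfrac{2\pi}Tm$, which may be *negative*. The product at this $n$ cannot tell the non-negative operator $A$ from one that is not bounded below by $0$.

One such eigenvalue is not enough. If $A=\lambda|v\rangle\langle v|$, then $A$ is bounded, and Lemma 1 says that (1) holds: the product is deceived at one $n$, and then recovers. We need $A=\sum_k\lambda_k|v_k\rangle\langle v_k|$ and $n_1<n_2<\cdots$ such that the $k$-th eigenvalue deceives the product at $n=n_k$. The other eigenvalues must not spoil this. A simple arithmetic rule takes care of them: suppose $n_1\mid n_2\mid\cdots$ and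
$$\frac{T\lambda_j}{2\pi}\ \text{ is an integer divisible by } n_{j-1}.\tag{2}$$
At step size $s_k=T/n_k$ the later eigenvalues $\lambda_j$, $j>k$, then satisfy $s_k\lambda_j\in2\pi\mathbb Z$ and are invisible. The earlier ones form a fixed finite-rank operator $A_{k-1}=\sum_{j<k}\lambda_j|v_j\rangle\langle v_j|$.

So at $n_k$ the product behaves as if $A$ were $G_k=A_{k-1}+\tfrac{2\pi}Tm_k|v_k\rangle\langle v_k|$, with $m_k$ possibly negative. This is a bounded operator, so if $n_k$ is large enough Lemma 1 says that the $n_k$-th product is close to $e^{-iT(G_k+B)}$. If we arrange that $G_k+B$ has approximately a negative eigenvalue $r_k$ with eigenvector close to a fixed $e_0$, then $\Phi_{n_k}(T)\approx e^{-iTr_k}e_0$. Varying $r_k$ with $k$ destroys convergence.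

There is a price. By (2) with $j=k$, and since $\lambda_k=\frac{2\pi}T(m_k+n_kp_k)$ with $n_{k-1}\mid n_k$, the integer $m_k$ must be a multiple of $n_{k-1}$. So the coefficient of $|v_k\rangle\langle v_k|$ can only be chosen on a grid of spacing $2\pi n_{k-1}/T$, which is coarse. If the ideal coefficient is $\mu_k$ and the ideal eigenvector is $x_k$, rounding causes an error of up to
$$\tfrac{\pi}{T}n_{k-1}\,|\langle v_k,x_k\rangle| .$$
This is harmless if $|\langle v_k,x_k\rangle|$ is much smaller than $1/n_{k-1}$. If $v_k\perp e_0$ it is, as soon as $x_k$ is close enough to $e_0$. We are thus led to ask for a strange thing: a rank-one perturbation along a vector *orthogonal* to $e_0$ that creates an eigenvector *close* to $e_0$, with a prescribed negative eigenvalue.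

## A negative eigenvalue with eigenvector near a vector outside $\operatorname{dom}(B)$

The first vector one would choose for $e_0$ is a nice one, in $\operatorname{dom}(B)$. That fails. Let $M\ge0$ be bounded, $r<0$, $\mu\in\mathbb R$, $v\perp e_0$, and suppose $(M+\mu|v\rangle\langle v|+B-r)x=0$. Pairing with $e_0\in\operatorname{dom}(B)$ kills the $v$ term and gives
$$0=\langle(M+B-r)e_0,x\rangle=\langle(M+B-r)e_0,e_0\rangle+\langle(M+B-r)e_0,x-e_0\rangle .$$
The first term on the right is at least $|r|$. So $\|x-e_0\|\ge|r|/\|(M+B-r)e_0\|$, and $x$ cannot be close to $e_0$.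

The estimate uses $\|Be_0\|<\infty$. So take $e_0\in\operatorname{dom}(B^{1/2})\setminus\operatorname{dom}(B)$ and see what happens in an example.

**Example.** On $\ell^2$ over $j\ge1$ let $B=\operatorname{diag}(4^j)$ and $e_0=(c_j)$ with $c_j=\sqrt{15}\,4^{-j}$. Then $\sum c_j^2=15\sum16^{-j}=1$, $\sum4^jc_j^2=15\sum4^{-j}=5$, and $\sum16^jc_j^2=\sum15=\infty$. So $e_0$ is a unit vector in $\operatorname{dom}(B^{1/2})\setminus\operatorname{dom}(B)$. Fix $r<0$ and $\rho=|r|$. We look for $x$ near $e_0$ with $(B-r)x\perp e_0$. Truncate and correct: let $x=P_Ne_0+z$, where $P_N$ keeps the first $N$ coordinates and $z$ lives on $N<j\le N'$. With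
$$q_N=\sum_{j\le N}(4^j+\rho)c_j^2\le5+\rho,\qquad S=\sum_{N<j\le N'}(4^j+\rho)^2c_j^2\ge15(N'-N),\qquad z_j=-\frac{q_N}S(4^j+\rho)c_j,$$
we get $\langle e_0,(B-r)x\rangle=q_N+\sum_{N<j\le N'}c_j(4^j+\rho)z_j=q_N-q_N=0$, while
$$\|z\|^2=\frac{q_N^2}{S^2}\,S=\frac{q_N^2}S\le\frac{(5+\rho)^2}{15(N'-N)} .$$
Taking $N$ large and then $N'-N$ large makes $x$ as close to $e_0$ as we like. Now put $y=(B-r)x$, $v=y/\|y\|\perp e_0$ and $\mu=-\|y\|^2/\langle y,x\rangle<0$. Then $\mu\langle v,x\rangle v=-y$, so $(B+\mu|v\rangle\langle v|)x=rx$. The operator $B+\mu|v\rangle\langle v|$ has quadratic form value $5>0$ at $e_0$, yet it has a negative eigenvalue with eigenvector near $e_0$. What makes this possible is that $B^{1/2}e_0$ exists but $Be_0$ does not, and this is all the freedom we need.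

For the induction we must do this with $A_{k-1}$ added, with $v_k$ orthogonal to a whole finite-dimensional space, and so that the new $v_k$ again lies in $\operatorname{dom}(B^{1/2})$ and outside $\operatorname{dom}(B)$, even modulo the earlier vectors. The $x$ of the example is finitely supported, so $Bx\in\operatorname{dom}(B)$, and it fails this last demand. The next section provides vectors that meet it.

## How large $\operatorname{dom}(B^{1/2})$ is compared with $\operatorname{dom}(B)$

**Lemma 2.** If $B\ge0$ is unbounded, then $\operatorname{dom}(B^{1/2})/\operatorname{dom}(B)$ is infinite-dimensional.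

**Proof.** Since $B$ is unbounded, $1_{[R,\infty)}(B)\ne0$ for every $R$, and $1_{[R,R')}(B)\to1_{[R,\infty)}(B)$ strongly as $R'\to\infty$. So we can choose, one after another, disjoint bounded intervals $I_i\subset[2^i,\infty)$, $i\ge1$, with $1_{I_i}(B)\ne0$, and unit vectors $u_i$ in the ranges. Then $\|Bu_i\|\ge2^i$. Put $a_i=\|Bu_i\|^{-1}\le2^{-i}$ and, for infinite $S\subset\mathbb N$, $u_S=\sum_{i\in S}a_iu_i$. The vectors $u_i$ are orthogonal, as are the $B^{1/2}u_i$, and $\|B^{1/2}u_i\|^2=\langle u_i,Bu_i\rangle\le\|Bu_i\|$. So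
$$\sum_ia_i^2\|B^{1/2}u_i\|^2\le\sum_ia_i\le\sum_i2^{-i}<\infty,$$
and since $B^{1/2}$ is closed, $u_S\in\operatorname{dom}(B^{1/2})$.

Let $S_1,\dots,S_q$ be pairwise disjoint infinite sets and $u=\sum_lc_lu_{S_l}$ with $c_{l}\ne0$ for some $l$. For $i\in S_{l}$ we have $1_{I_i}(B)u=c_{l}a_iu_i$. If $u$ were in $\operatorname{dom}(B)$, then $\|Bu\|^2\ge\sum_{i\in S_l}\|B\,1_{I_i}(B)u\|^2=\sum_{i\in S_l}|c_l|^2a_i^2\|Bu_i\|^2=\sum_{i\in S_l}|c_l|^2=\infty$, a contradiction. So the classes of $u_{S_1},\dots,u_{S_q}$ are linearly independent modulo $\operatorname{dom}(B)$, and $q$ is arbitrary. $\blacksquare$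

We recall four elementary facts.

* $D=\operatorname{dom}(B^{3/2})$ is a core of $B$: for $\psi\in\operatorname{dom}(B)$ the vectors $1_{[0,R]}(B)\psi\in D$ converge to $\psi$ in graph norm. In particular $D$ is dense.
* $B+1$ maps $D$ bijectively onto $\operatorname{dom}(B^{1/2})$, with inverse $(B+1)^{-1}$, by the spectral theorem.
* A linear functional that vanishes on $\bigcap_{i\le q}\ker\ell_i$ is a linear combination of $\ell_1,\dots,\ell_q$.
* If $W$ is a proper subspace of a dense subspace $X$, then $X\setminus W$ is dense: take $y\in X\setminus W$; for $x\in W$ and $\epsilon\neq0$ we have $x+\epsilon y\in X\setminus W$, so every point of $X$ is a limit of points of $X\setminus W$.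

**Lemma 3.** Let $B\ge0$ be unbounded and $D=\operatorname{dom}(B^{3/2})$. Let $E\subset\operatorname{dom}(B^{1/2})$ be a finite-dimensional subspace with $E\cap\operatorname{dom}(B)=\{0\}$, let $M=M^*$ be bounded with range in $E$, and let $r\in\mathbb R$. Put
$$K=\{x\in D:(M+B-r)x\perp E\},\qquad K'=\{x\in K:Bx\notin E+\operatorname{dom}(B)\}.$$
Then $K'$ is dense in $\mathcal H$.

**Proof.** **Density of $K$.** This is the abstract form of the truncate-and-correct computation. Let $f_1,\dots,f_q$ be a basis of $E$ and $\ell_i(x)=\langle f_i,(M+B-r)x\rangle$ for $x\in D$, so $K=\bigcap_i\ker\ell_i$. Let $y\perp K$; we show $y=0$. The functional $x\mapsto\langle y,x\rangle$ on $D$ vanishes on $\bigcap_i\ker\ell_i$, so it equals $\sum_i\bar\alpha_i\ell_i$ for some $\alpha_i\in\mathbb C$. With $f=\sum_i\alpha_if_i\in E$ this reads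
$$\langle y,x\rangle=\langle f,Bx\rangle+\langle(M-r)f,x\rangle,\qquad x\in D .$$
Hence $\langle f,Bx\rangle=\langle y-(M-r)f,x\rangle$ for $x\in D$. As $D$ is a core of $B$, this extends to all $x\in\operatorname{dom}(B)$, which says that $f\in\operatorname{dom}(B^*)=\operatorname{dom}(B)$. So $f\in E\cap\operatorname{dom}(B)=\{0\}$, and the displayed identity becomes $\langle y,x\rangle=0$ for all $x\in D$. Since $D$ is dense, $y=0$.

**Density of $K'$.** We show that the vectors removed from $K$ form a proper subspace. The set $Y=K\setminus K'=\{x\in K:Bx\in E+\operatorname{dom}(B)\}$ is a linear subspace of $K$. Suppose $Y=K$. Since $K\subset\operatorname{dom}(B)$, then $(B+1)K\subset E+\operatorname{dom}(B)$. But $K$ has finite codimension in $D$, so $(B+1)K$ has finite codimension in $(B+1)D=\operatorname{dom}(B^{1/2})$. Hence $E+\operatorname{dom}(B)$ has finite codimension in $\operatorname{dom}(B^{1/2})$, and so does $\operatorname{dom}(B)$, because $E$ is finite-dimensional. This contradicts Lemma 2. So $Y$ is a proper subspace of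 the dense subspace $K$, and $K'=K\setminus Y$ is dense. $\blacksquare$

## Building $A$ one eigenvalue at a time

We now prove Theorem 1. Let $B\ge0$ be unbounded and $T>0$.

**Step 1: reduction to separable $\mathcal H$.** This step is needed because we shall use a dense sequence. With $u_i$ as in the proof of Lemma 2 let $u=\sum_i2^{-i}u_i$, and let $\mathcal H_1$ be the closed span of $\{g(B)u:g\text{ bounded Borel}\}$. By the spectral theorem $g\mapsto g(B)u$ extends to a unitary map from $L^2$ of a finite Borel measure on $\mathbb R$ onto $\mathcal H_1$, so $\mathcal H_1$ is separable. It is invariant under all $g(B)$ and hence reduces $B$. It contains $1_{I_i}(B)u=2^{-i}u_i$, so $B|_{\mathcal H_1}$ is unbounded. If $A_1$ and $e_0$ are as required for $B|_{\mathcal H_1}$, put $A=A_1\oplus0$ on $\mathcal H_1\oplus\mathcal H_1^\perp$. Then $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ is the direct sum of $\operatorname{dom}(A_1)\cap\operatorname{dom}((B|_{\mathcal H_1})^{1/2})$ and $\operatorname{dom}((B|_{\mathcal H_1^\perp})^{1/2})$,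 both dense in their spaces, and $\Phi_n(t)$ is computed inside $\mathcal H_1$. So $A$ and $e_0$ are as required for $B$. From now on $\mathcal H$ is separable.

**Step 2: initial data.** Here we fix what the induction consumes. Let $(\varphi_k)_{k\ge1}$ be a dense sequence in $\mathcal H$, and let $(r_k)_{k\ge1}$ be a sequence in which every negative rational occurs infinitely often and no other number occurs. By Lemma 2 pick a unit vector $e_0\in\operatorname{dom}(B^{1/2})\setminus\operatorname{dom}(B)$. Put $E_0=\mathbb Ce_0$, $A_0=0$, $n_0=1$.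

At stage $k\ge1$ we are given

* a finite-dimensional $E_{k-1}\ni e_0$ with $E_{k-1}\subset\operatorname{dom}(B^{1/2})$ and $E_{k-1}\cap\operatorname{dom}(B)=\{0\}$;
* orthonormal $v_1,\dots,v_{k-1}\in E_{k-1}$, numbers $\lambda_1,\dots,\lambda_{k-1}>0$, and $A_{k-1}=\sum_{j<k}\lambda_j|v_j\rangle\langle v_j|\ge0$;
* a positive integer $n_{k-1}$.

For $k=1$ this holds because $e_0\notin\operatorname{dom}(B)$. Steps 3–7 carry out stage $k$. The order of the choices matters: $x_k,v_k$, then $m_k$, then $n_k$, then $\lambda_k$, then $E_k$.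

**Step 3: the approximate eigenvector $x_k$ and the direction $v_k$.** The aim is a $v_k\perp E_{k-1}$ and a vector $x_k$ near $e_0$ that $v_k$ can turn into an eigenvector. Put
$$\epsilon_k=\frac1{k^2n_{k-1}} .$$
Lemma 3 with $E=E_{k-1}$, $M=A_{k-1}$, $r=r_k$ (the range of $A_{k-1}$ is in $E_{k-1}$) gives $x_k\in\operatorname{dom}(B^{3/2})$ with
$$\|x_k-e_0\|<\epsilon_k,\qquad y_k:=(A_{k-1}+B-r_k)x_k\perp E_{k-1},\qquad Bx_k\notin E_{k-1}+\operatorname{dom}(B).$$
The last property forces $x_k\ne0$. Since $A_{k-1},B\ge0$ and $r_k<0$, $\langle y_k,x_k\rangle\ge|r_k|\|x_k\|^2>0$, so $y_k\ne0$. Let $v_k=y_k/\|y_k\|$. Then: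

* $v_k\perp E_{k-1}$; in particular $v_k\perp e_0$ and $v_k\perp v_j$ for $j<k$.
* $v_k\in\operatorname{dom}(B^{1/2})$: in $y_k=A_{k-1}x_k+Bx_k-r_kx_k$ the first term is in $E_{k-1}\subset\operatorname{dom}(B^{1/2})$, the second is in $\operatorname{dom}(B^{1/2})$ because $x_k\in\operatorname{dom}(B^{3/2})$, and so is the third.
* $v_k\notin E_{k-1}+\operatorname{dom}(B)$: the difference $y_k-Bx_k=A_{k-1}x_k-r_kx_k$ is in $E_{k-1}+\operatorname{dom}(B)$, and $Bx_k$ is not.

**Step 4: the aliased operator $G_k$.** The aim is a bounded $G_k$, with coefficient of $|v_k\rangle\langle v_k|$ on the coarse grid, such that $G_k+B$ nearly has eigenvalue $r_k$ at $e_0$. The ideal coefficient is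
$$\mu_k=-\frac{\|y_k\|^2}{\langle y_k,x_k\rangle}<0 .$$
Indeed $\mu_k\langle v_k,x_k\rangle v_k=\mu_k\|y_k\|^{-2}\langle y_k,x_k\rangle y_k=-y_k$, that is,
$$\bigl(A_{k-1}+\mu_k|v_k\rangle\langle v_k|+B-r_k\bigr)x_k=0.\tag{3}$$
The numbers $\frac{2\pi}Tm$ with $m\in n_{k-1}\mathbb Z$ have spacing $\frac{2\pi}Tn_{k-1}$, so we can choose a multiple $m_k$ of $n_{k-1}$ (an integer of any sign) with $|\frac{2\pi}Tm_k-\mu_k|\le\frac\pi Tn_{k-1}$. Set
$$G_k=A_{k-1}+\tfrac{2\pi}Tm_k|v_k\rangle\langle v_k| .$$
Because $v_k\perp e_0$, $|\langle v_k,x_k\rangle|=|\langle v_k,x_k-e_0\rangle|\le\epsilon_k$. Subtracting (3),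
$$\|(G_k+B-r_k)x_k\|=\bigl|\tfrac{2\pi}Tm_k-\mu_k\bigr|\,|\langle v_k,x_k\rangle|\le\frac\pi Tn_{k-1}\epsilon_k=\frac{\pi}{Tk^2}.$$
For self-adjoint $H$, $x\in\operatorname{dom}(H)$, real $r$ and $t\ge0$ the spectral theorem and $|e^{-it\lambda}-e^{-itr}|\le t|\lambda-r|$ give $\|e^{-itH}x-e^{-itr}x\|\le t\|(H-r)x\|$. With $H=G_k+B$, $x=x_k$, and replacing $e_0$ by $x_k$ twice at cost $\epsilon_k$ each,
$$\|e^{-it(G_k+B)}e_0-e^{-itr_k}e_0\|\le2\epsilon_k+\frac{t\pi}{Tk^2}\le\frac{2+\pi}k,\qquad0\le t\le kT.\tag{4}$$

**Step 5: the step number $n_k$.** We want the product formula for the pair $G_k,B$ to be accurate at step size $s_k=T/n_k$ up to time $kT$. Apply Lemma 1 with $L=B$, $G=G_k$, $F(s)=e^{-isG_k}e^{-isB}$, $\psi=e_0$, $\tau=kT$: we can choose $n_k>n_{k-1}$, a multiple of $k\,n_{k-1}$, so large that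
$$\|(e^{-is_kG_k}e^{-is_kB})^me_0-e^{-ims_k(G_k+B)}e_0\|\le\frac1k\qquad\text{whenever }m\in\mathbb N,\ ms_k\le kT.\tag{5}$$
By induction $n_{k-1}\mid n_k$ and $k!\mid n_k$.

**Step 6: the eigenvalue $\lambda_k$.** We replace the possibly negative coefficient $\frac{2\pi}Tm_k$ by a positive one that looks the same at step size $s_k$. Choose an integer $p_k$ with
$$\lambda_k:=\tfrac{2\pi}T(m_k+n_kp_k)>0,\qquad\text{and put}\quad A_k=A_{k-1}+\lambda_k|v_k\rangle\langle v_k| .$$
Since $n_{k-1}$ divides $m_k$ and $n_k$, rule (2) holds: $T\lambda_k/(2\pi)$ is an integer divisible by $n_{k-1}$.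

**Step 7: the space $E_k$.** All later $v_j$ will be orthogonal to $E_k$. Feeding an approximation of $\varphi_k$ into $E_k$ will make $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ dense. By Lemma 2, $E_{k-1}+\mathbb Cv_k+\operatorname{dom}(B)$ is a proper subspace of the dense subspace $\operatorname{dom}(B^{1/2})$, so its complement there is dense and we can choose $w_k\in\operatorname{dom}(B^{1/2})$ outside it with $\|w_k-\varphi_k\|<1/k$. Put $E_k=E_{k-1}+\mathbb Cv_k+\mathbb Cw_k\subset\operatorname{dom}(B^{1/2})$. If $e+\alpha v_k+\beta w_k\in\operatorname{dom}(B)$ with $e\in E_{k-1}$, then $\beta=0$ by the choice of $w_k$, then $\alpha=0$ because $v_k\notin E_{k-1}+\operatorname{dom}(B)$, then $e\in E_{k-1}\cap\operatorname{dom}(B)=\{0\}$. So $E_k\cap\operatorname{dom}(B)=\{0\}$, and stage $k+1$ can begin.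

**Step 8: the operator $A$ and its domain.** We assemble the pieces and check the hypotheses. The $v_k$ are orthonormal. Let
$$A=\sum_k\lambda_k|v_k\rangle\langle v_k|,\qquad\operatorname{dom}(A)=\Bigl\{\psi:\sum_k\lambda_k^2|\langle v_k,\psi\rangle|^2<\infty\Bigr\},$$
so $A=0$ on $\{v_k:k\ge1\}^\perp$. It is diagonal in an orthonormal basis extending $(v_k)$, with eigenvalues $\ge0$, hence self-adjoint and $\ge0$. If $\psi\in E_k$ and $j>k$, then $v_j\perp E_{j-1}\supset E_k\ni\psi$. So only finitely many $\langle v_j,\psi\rangle$ are non-zero, and $\psi\in\operatorname{dom}(A)$. Thus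
$$\bigcup_kE_k\subset\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2}).$$
In particular $e_0$ is in this intersection, and so are all $w_k$. The $w_k$ are dense: a ball of radius $\delta/2$ about any $\psi$ contains infinitely many terms of $(\varphi_k)$, hence some $\varphi_k$ with $k>2/\delta$, and then $\|w_k-\psi\|<\delta$. So $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ is dense.

**Step 9: the aliasing identity $e^{-is_kA}=e^{-is_kG_k}$.** This is what the arithmetic was for. Both sides are unitary and act as the identity on $\{v_j:j\ge1\}^\perp$, so we compare them on each $v_j$.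

* $j<k$: $Av_j=G_kv_j=\lambda_jv_j$, so both act as $e^{-is_k\lambda_j}$.
* $j=k$: $s_k\lambda_k=\frac{T}{n_k}\cdot\frac{2\pi}T(m_k+n_kp_k)=2\pi\frac{m_k}{n_k}+2\pi p_k$, so $e^{-is_k\lambda_k}=e^{-2\pi im_k/n_k}=e^{-is_k\frac{2\pi}Tm_k}$, and $\frac{2\pi}Tm_k$ is the eigenvalue of $G_k$ at $v_k$.
* $j>k$: $G_kv_j=0$. By (2), $T\lambda_j/(2\pi)$ is divisible by $n_{j-1}$, hence by $n_k$, so $s_k\lambda_j=\frac{2\pi}{n_k}\cdot\frac{T\lambda_j}{2\pi}\in2\pi\mathbb Z$ and $e^{-is_k\lambda_j}=1$.

**Step 10: the key estimate.** We combine Steps 4, 5 and 9. For $m\in\mathbb N$ with $ms_k\le kT$, replace $A$ by $G_k$ (Step 9), then use (5), then (4) with $t=ms_k$: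
$$\|(e^{-is_kA}e^{-is_kB})^me_0-e^{-ims_kr_k}e_0\|\le\frac1k+\frac{2+\pi}k=\frac{3+\pi}k\le\frac7k.\tag{6}$$

## Limit points at rational multiples of $T$, and at a residual set of times

**Step 11: part 1 of Theorem 1.** We read off the limit points of $\Phi_n(t)$ from (6). Let $t=\frac abT$ with $a,b\in\mathbb N$. For $k\ge\max(b,a/b)$ we have $b\mid k!\mid n_k$, so $N_k:=an_k/b$ is an integer. Moreover $t/N_k=T/n_k=s_k$, so $N_ks_k=t\le kT$. Thus (6) with $m=N_k$ says
$$\|\Phi_{N_k}(t)-e^{-itr_k}e_0\|\le\frac7k,\qquad N_k\to\infty .$$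
Each negative rational $r$ equals $r_k$ for infinitely many $k$, so $e^{-itr}e_0$ is a limit point of $(\Phi_n(t))_n$. Limit points form a closed set. Since $t>0$, the numbers $tr$ with $r\in\mathbb Q_{<0}$ are dense in $(-\infty,0)$, so $\{e^{-itr}:r\in\mathbb Q_{<0}\}$ is dense in the unit circle. So every $ze_0$ with $|z|=1$ is a limit point. A convergent sequence has only one limit point, so $(\Phi_n(t))_n$ diverges and the products do not converge strongly to any operator. For $t=T$ (where $N_k=n_k$) this is the required counterexample.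

**Step 12: part 2 of Theorem 1.** A Baire argument extends this from $T\mathbb Q_{>0}$ to many more times. For $r\in\mathbb Q_{<0}$ and $j,N\in\mathbb N$ let
$$O_{r,j,N}=\bigcup_{n\ge N}\{t>0:\|\Phi_n(t)-e^{-itr}e_0\|<1/j\}.$$
For fixed $n$ the map $t\mapsto\Phi_n(t)$ is norm-continuous, being a finite product of strongly continuous unitary families applied to a vector. So $O_{r,j,N}$ is open. By Step 11 it contains $T\mathbb Q_{>0}$, so it is dense in $(0,\infty)$. By the Baire category theorem the intersection of the countably many sets $O_{r,j,N}$ is a dense $G_\delta$ in $(0,\infty)$, and it contains $T\mathbb Q_{>0}$. For $t$ in it and $r\in\mathbb Q_{<0}$ there are, for all $j$ and $N$, indices $n\ge N$ with $\|\Phi_n(t)-e^{-itr}e_0\|<1/j$, so $e^{-itr}e_0$ is a limit point. As in Step 11, every $ze_0$ with $|z|=1$ is then a limit point. This completes the proof of Theorem 1, and with it that of Theorem 2. $\blacksquare$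

## The other order of factors and the other sign

Both theorems also hold for the products $(e^{-itB/n}e^{-itA/n})^n$. With $s=t/n$ put $V_n=(e^{-isA}e^{-isB})^n$ and $W_n=(e^{-isB}e^{-isA})^n$. Regrouping the factors gives
$$V_n=e^{-isA}W_ne^{isA}.$$
As $n\to\infty$, $e^{\pm isA}\to1$ strongly. If $W_n\psi\to\eta$ along some subsequence, then along it
$$\|V_n\psi-\eta\|\le\|e^{isA}\psi-\psi\|+\|W_n\psi-\eta\|+\|e^{-isA}\eta-\eta\|\to0,$$
and the converse is the same with $W_n=e^{isA}V_ne^{-isA}$. So the two orders have the same limit points on every vector, and converge strongly, to the same limit, simultaneously.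

For reversed signs take inverses: $V_n^{-1}=(e^{isB}e^{isA})^n$. If $U_n$ and $U$ are unitary, then $\|U_n^{-1}\psi-U^{-1}\psi\|=\|\psi-U_nU^{-1}\psi\|$, so $U_n\to U$ strongly if and only if $U_n^{-1}\to U^{-1}$ strongly. Likewise $\|V_n^{-1}e_0-\bar ze_0\|=\|V_ne_0-ze_0\|$ for $|z|=1$, so the limit points in Theorem 1 persist when all signs are reversed.
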